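# Relational action algebras: recurring orbits and a $\Pi^1_1$-complete equational theory

## A function, a target set and an escape set

Let $U$ be a set, $v:U\to U$ a function, $A\subseteq U$ a target set and $u\in U$ a point. The orbit $u,v(u),v^2(u),\dots$ is *recurring* for $A$ if $v^n(u)\in A$ for infinitely many $n$. Say that a point $x$ *reaches* a set $C$ if $v^r(x)\in C$ for some $r\ge 0$. Recurrence is a statement of the form "for all $n$ there is $r$". The construction behind these notes expresses it with two conditions about reaching, at the cost of one auxiliary set $E$.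

**Lemma 1.** The orbit of $u$ is recurring for $A$ if and only if there is a set $E\subseteq U$ such that

1. $u$ does not reach $E$;
2. every point of $U$ reaches $A\cup E$.

*Proof.* Suppose $E$ is such a set, and let $n\ge0$. By condition 2 for the point $v^n(u)$ there is $r\ge0$ with $v^{n+r}(u)\in A\cup E$. By condition 1, $v^{n+r}(u)\notin E$. So $v^{n+r}(u)\in A$. As $n$ was arbitrary, the orbit is in $A$ at arbitrarily late times.

Conversely, if the orbit of $u$ is recurring, let $E$ be the complement of $\{v^n(u):n\ge 0\}$. Then condition 1 is clear. A point outside the orbit lies in $E$, so it reaches $E$ with $r=0$; a point $v^n(u)$ of the orbit reaches $A$ because the orbit is in $A$ at some time $\ge n$. $\square$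

We call $E$ an *escape set*: condition 2 is imposed on all of $U$, but a point that has nothing to do with $u$ can satisfy it by being in $E$.

Here is what the lemma is for. Among the operations on binary relations studied below is the reflexive transitive closure $v^*$, so reaching can be expressed by a term: a point $x$ reaches $A$ exactly when $x$ has a successor under $v^*\cdot a$, where $a$ is the identity relation on $A$. We shall see that "some point has no successor under $R$" and "every point has a successor under $R$" can also be handled by terms. So the *failure* of a single equation can say: there are $v$, $a$, $e$ and a point $u$ as in Lemma 1. Combined with tilings of the plane, this makes the set of valid equations far more complicated than a $\Pi^0_1$ set.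

## Relational action lattices and their equations

**Definition (relational action lattices and algebras).** For a set $U$, consider the set $P(U^2)$ of all binary relations on $U$ with the operations
$$R\vee S=R\cup S,\qquad R\wedge S=R\cap S,\qquad R\cdot S=\{(x,y):\exists z\,((x,z)\in R\wedge(z,y)\in S)\},$$
$$R^*=\bigcup_{n\in\omega}R^n\quad(R^0\text{ the identity relation}),\qquad 0=\emptyset,\qquad 1=\{(x,x):x\in U\},$$
and the residuals
$$R/S=\{(x,y)\in U^2:\{(x,y)\}\cdot S\subseteq R\},\qquad R\backslash S=\{(x,y)\in U^2:R\cdot\{(x,y)\}\subseteq S\}.$$
The algebras $(P(U^2),\vee,\wedge,\cdot,{}^*,/,\backslash,0,1)$ are the *relational action lattices*; their reducts without $\wedge$ are the *relational action algebras*. The classes are RACTL and RACTA. For a class $K$ of algebras, $\mathrm{Eq}(K)$ is the set of equations between terms of the corresponding language that are valid in all algebras of $K$, identified with a set of natural numbers by a standard effective coding of terms.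

Unwinding the definitions, we get the forms that we shall use:
$$(x,y)\in R/S\iff\forall z\,\big((y,z)\in S\Rightarrow(x,z)\in R\big),\tag{1}$$
$$(x,y)\in R\backslash S\iff\forall z\,\big((z,x)\in R\Rightarrow(z,y)\in S\big).\tag{2}$$

**Example.** Let $U=\{0,1\}$ and $R=\{(0,1)\}$. By (1), $(x,y)\in 0/R$ iff $y$ has no $R$-successor, so $0/R=U\times\{1\}$. Next, $(x,y)\in1/R$ iff every $R$-successor of $y$ equals $x$: for $y=0$ this means $x=1$, and for $y=1$ it always holds. So $1/R=\{(1,0),(0,1),(1,1)\}$. By (2), $(x,y)\in R\backslash 0$ iff $x$ has no $R$-predecessor, so $R\backslash0=\{0\}\times U$.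

We write $p\le q$ for the equation $p\vee q=q$; it says that the value of $p$ is a subset of the value of $q$. If $U=\emptyset$, the algebra has one element and satisfies every equation, so an equation that fails somewhere fails over some $U\neq\emptyset$. A product $R\cdot S$ is read from left to right: if $h,v$ are graphs of functions, then $h\cdot v$ relates $x$ to $v(h(x))$. An empty join is $0$.

The paper "On the Complexity of the Equational Theory of Relational Action Algebras" says: "We do not know whether $\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$ are $\Pi_1^0$." The context is as follows. Both sets are $\Pi^0_1$-hard. The equational theories of $*$-continuous action algebras and lattices, $\mathrm{Eq}(\mathrm{ACTA}^*)$ and $\mathrm{Eq}(\mathrm{ACTL}^*)$, are $\Pi^0_1$-complete, and are strictly contained in $\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$, respectively. In the language without $*$, the equational theories of RACTA and RACTL are $\Sigma^0_1$. The question is whether the two theories are $\Pi^0_1$, and the answer is no for both.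

**Theorem 1.** $\mathrm{Eq}(\mathrm{RACTA})$ and $\mathrm{Eq}(\mathrm{RACTL})$ are $\Pi^1_1$-complete. Hence neither is $\Pi^0_1$; they are not arithmetical, not hyperarithmetical and not $\Sigma^1_1$.

**Theorem 2.**

- (A) $\Pi^1_1$-hardness already holds for equations in six variables over $\vee,\cdot,{}^*,/,0,1$ (no $\wedge$, one residual). The same holds with $\backslash$ in place of $/$.
- (B) For every infinite set $U$, the equational theory of the single algebra over $U$ is $\Pi^1_1$-hard, already in the fragment of (A). For countably infinite $U$ it is $\Pi^1_1$-complete.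
- (C) Without $^*$ (with or without $\wedge$), the equational theory over all $U$ is $\Sigma^0_1$-complete.
- (D) Restricted to finite $U$, the equational theory is $\Pi^0_1$-complete in each of the four languages (with or without $^*$, with or without $\wedge$).

## $\Sigma^1_1$ sets and recurring tilings

**Definition ($\Sigma^1_1$ and $\Pi^1_1$).** A set $A\subseteq\omega$ is $\Sigma^1_1$ if there is an arithmetical formula $\varphi$ (quantifiers over numbers only) such that $n\in A\iff\exists X\subseteq\omega\ \varphi(n,X)$. It is $\Pi^1_1$ if its complement is $\Sigma^1_1$. Several set quantifiers $\exists X\,\exists Y$ can be merged into one by a pairing of numbers.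

Reductions are computable many-one reductions: $A$ reduces to $B$ if for some computable $f$ we have $n\in A\iff f(n)\in B$. A set is hard for a class if every set in the class reduces to it, and complete if it is also in the class. We use these textbook facts. All these classes are closed downward under reductions. A set $A$ is $\Sigma^1_1$-complete iff its complement is $\Pi^1_1$-complete. Every arithmetical set, in particular every $\Pi^0_1$ set, is $\Sigma^1_1$; so is every hyperarithmetical set, since the hyperarithmetical sets are those that are both $\Sigma^1_1$ and $\Pi^1_1$. There is a $\Pi^1_1$ set that is not $\Sigma^1_1$, and as it reduces to every $\Pi^1_1$-hard set, no $\Pi^1_1$-hard set is $\Sigma^1_1$.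

**Definition (tile systems).** A *tile system* is $T=(k,H,V)$ with $k\ge1$ and $H,V\subseteq\{1,\dots,k\}^2$. A *$T$-tiling* is a map $\tau:\omega\times\omega\to\{1,\dots,k\}$ with
$$(\tau(m,n),\tau(m+1,n))\in H\quad\text{and}\quad(\tau(m,n),\tau(m,n+1))\in V\qquad\text{for all }m,n.$$
It is *recurring* if $\tau(0,n)=1$ for infinitely many $n$. So $m$ is the column, $n$ is the row, and recurrence concerns column $0$.

**Example.** Let $T_a=(2,H,V)$ with $H=\{(1,1),(2,2)\}$ and $V=\{(1,2),(2,2)\}$. In a column of a $T_a$-tiling, every entry after the first is $2$. So $T_a$ has tilings, for instance row $0$ all $1$ and the rest $2$, but no recurring one. Let $T_b=(2,H,V)$ with $H=\{(1,2),(2,2)\}$ and $V=\{(1,1),(2,2)\}$. The map with $\tau(0,n)=1$ and $\tau(m,n)=2$ for $m\ge1$ is a recurring $T_b$-tiling. No $T_b$-tiling has a $1$ in a column $m\geq 1$, because no pair in $H$ ends in $1$. We shall return to $T_b$.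

**Theorem (Harel).** The set of tile systems that have a recurring tiling is $\Sigma^1_1$-complete.

This is the result that we take from outside: D. Harel, "Recurring dominoes: making the highly undecidable highly understandable", Ann. Discrete Math. 24 (1985); also J. ACM 33 (1986) 224–248. Whether recurrence is required in the first row or in the first column is immaterial: replace $\tau(m,n)$ by $\tau(n,m)$ and exchange $H$ and $V$.

To get $\Pi^1_1$-hardness of the theories it is now enough to compute, from $T$, an equation $\varepsilon_T$ that *fails* somewhere iff $T$ has a recurring tiling. A failing equation supplies relations on a set $U$; we want them to be a tiling of a quadrant. For this we need terms that test properties of relations.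

## Residuals with numerator $0$ or $1$ as tests

Let $U\ne\emptyset$. Write $xR=\{z:(x,z)\in R\}$ and $\mathrm{dom}\,R=\{x:xR\neq\emptyset\}$. A *test* is a term whose value is always $\emptyset$ ("passed") or $U^2$ ("not passed"). The advantage of this format is that a join of tests is a test, and it is passed iff all of them are. Put
$$\top:=0/0,\qquad \mathrm{Tot}(R):=(0/R)\cdot\top,\qquad\mathrm{Full}(X):=0/(X/\top).$$

**Lemma 2.** Let $U\neq\emptyset$ and $R,X\subseteq U^2$.

1. $\top=U^2$.
2. $0/R=U\times(U\setminus\mathrm{dom}\,R)$.
3. $\top\cdot(1/R)=U\times\{y:|yR|\le1\}$.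
4. $\mathrm{Tot}(R)$ is $\emptyset$ if $\mathrm{dom}\,R=U$, and $U^2$ otherwise.
5. If $X=U\times C$, then $\mathrm{Full}(X)$ is $\emptyset$ if $C=U$, and $U^2$ otherwise.

*Proof.* By (1), $(x,y)\in0/R$ iff there is no $z$ with $(y,z)\in R$, that is, iff $yR=\emptyset$. This is part 2, and part 1 is the case $R=\emptyset$.

For part 3, $(w,y)\in1/R$ iff every $z\in yR$ equals $w$, that is, iff $yR\subseteq\{w\}$. Hence $(x,y)\in\top\cdot(1/R)$ iff there is $w\in U$ with $yR\subseteq\{w\}$. If $|yR|=1$, there is such a $w$; if $yR=\emptyset$, any $w$ will do, and there is one as $U\ne\emptyset$; if $|yR|\ge2$, there is none.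

For part 4, by part 2, $\mathrm{Tot}(R)=\big(U\times(U\setminus\mathrm{dom}\,R)\big)\cdot U^2$. If $\mathrm{dom}\,R=U$, the first factor is empty. Otherwise fix $w\notin\mathrm{dom}\,R$; any $x$ and $y$ are related through $w$.

For part 5, $(x,y)\in X/\top$ iff $(x,z)\in X$ for all $z\in U$, that is, iff $z\in C$ for all $z\in U$. So $X/\top$ is $U^2$ if $C=U$ and $\emptyset$ otherwise. By part 2, $0/U^2=\emptyset$ (every point is in $\mathrm{dom}\,U^2$, as $U\ne\emptyset$), and $0/\emptyset=U^2$. $\square$

**Example.** On $U=\{0,1\}$ let $R=\{(0,0),(0,1)\}$. Then $1/R=\{(0,1),(1,1)\}$, since no $w$ has $\{0,1\}\subseteq\{w\}$. So $\top\cdot(1/R)=U\times\{1\}$, and $\mathrm{Full}$ of this is $U^2$: the test detects that $0$ has two successors. Also $\mathrm{Tot}(R)=U^2$, since $1$ has none.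

Now define
$$\mathrm{Fn}(R):=\mathrm{Tot}(R)\vee\mathrm{Full}\big(\top\cdot(1/R)\big),\qquad\mathrm{Dis}(R,S):=\mathrm{Full}\big((0/R)\vee(0/S)\big).$$
By Lemma 2(3), $\mathrm{Full}$ is applied in $\mathrm{Fn}$ to a set of the form $U\times C$ with $C=\{y:|yR|\le1\}$. So $\mathrm{Fn}(R)\in\{\emptyset,U^2\}$, and
$$\mathrm{Fn}(R)=\emptyset\iff R\text{ is the graph of a total function }U\to U.\tag{3}$$
By Lemma 2(2), in $\mathrm{Dis}$ it is applied to $U\times C$ with $C=(U\setminus\mathrm{dom}\,R)\cup(U\setminus\mathrm{dom}\,S)$. So $\mathrm{Dis}(R,S)\in\{\emptyset,U^2\}$, and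
$$\mathrm{Dis}(R,S)=\emptyset\iff\mathrm{dom}\,R\cap\mathrm{dom}\,S=\emptyset.\tag{4}$$
These terms use only $\vee,\cdot,/,0,1$.

## One term that enforces a legal tiling

Think of $h$ as the step to the right, of $v$ as the step upward, and of $\mathrm{dom}\,a_i$ as the set of points that may carry tile $i$. For $T=(k,H,V)$ and variables $h,v,a_1,\dots,a_k$ let
$$\begin{aligned}\mathrm{err}_T:={}&\mathrm{Fn}(h)\vee\mathrm{Fn}(v)\vee\mathrm{Fn}(h\cdot v\vee v\cdot h)\vee\mathrm{Tot}(a_1\vee\dots\vee a_k)\\&\vee\bigvee_{(i,j)\notin H}\mathrm{Dis}(a_i,h\cdot a_j)\vee\bigvee_{(i,j)\notin V}\mathrm{Dis}(a_i,v\cdot a_j).\end{aligned}$$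

**Lemma 3.** Over $U\ne\emptyset$ we have $\mathrm{err}_T\in\{\emptyset,U^2\}$, and $\mathrm{err}_T=\emptyset$ iff

- (i) $h,v$ are graphs of total functions (also written $h,v$) that commute;
- (ii) every $x\in U$ lies in some $\mathrm{dom}\,a_i$;
- (iii) if $x\in\mathrm{dom}\,a_i$ and $h(x)\in\mathrm{dom}\,a_j$, then $(i,j)\in H$; if $x\in\mathrm{dom}\,a_i$ and $v(x)\in\mathrm{dom}\,a_j$, then $(i,j)\in V$.

*Proof.* Each joinand is $\emptyset$ or $U^2$, so $\mathrm{err}_T$ is too, and it is $\emptyset$ iff each joinand is. By (3), the first two are $\emptyset$ iff $h$ and $v$ are total functions. Suppose so. Then $h\cdot v\vee v\cdot h$ relates $x$ exactly to $v(h(x))$ and $h(v(x))$; it is a total function iff these two points coincide for all $x$. So the first three joinands together give (i). The domain of $a_1\vee\dots\vee a_k$ is the union of the $\mathrm{dom}\,a_i$, so by Lemma 2(4) the fourth gives (ii). Finally, as $h$ is a function, $\mathrm{dom}(h\cdot a_j)=\{x:h(x)\in\mathrm{dom}\,a_j\}$. By (4), the joinand for $(i,j)\notin H$ is $\emptyset$ iff there is no $x\in\mathrm{dom}\,a_i$ with $h(x)\in\mathrm{dom}\,a_j$. Over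 all $(i,j)\notin H$, this is the first half of (iii); the second half is the same with $v$ and $V$. $\square$

**Lemma 4.** Suppose $\mathrm{err}_T=\emptyset$ over $U$, and let $u\in U$. Put $x_{m,n}:=v^n(h^m(u))$ and let $\tau(m,n)$ be the least $i$ with $x_{m,n}\in\mathrm{dom}\,a_i$. Then $\tau$ is a $T$-tiling, and $\tau(m,n)=1$ whenever $x_{m,n}\in\mathrm{dom}\,a_1$.

*Proof.* By Lemma 3(ii), $\tau$ is defined everywhere. By commutation, $h(x_{m,n})=v^n(h^{m+1}(u))=x_{m+1,n}$, and clearly $v(x_{m,n})=x_{m,n+1}$. Now $x_{m,n}\in\mathrm{dom}\,a_i$ for $i=\tau(m,n)$ and $h(x_{m,n})\in\mathrm{dom}\,a_j$ for $j=\tau(m+1,n)$, so $(i,j)\in H$ by Lemma 3(iii); likewise for $V$. The last claim holds because $1$ is the least index. $\square$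

The points $x_{m,n}$ need not be distinct, and the sets $\mathrm{dom}\,a_i$ may overlap. Neither matters: a tiling is read off in any case.

Conversely, we shall repeatedly use the *standard valuation* of a $T$-tiling $\tau$ over $U=\omega\times\omega$:
$$h(m,n)=(m+1,n),\qquad v(m,n)=(m,n+1),\qquad a_i=\{(x,x):\tau(x)=i\}.\tag{5}$$
Here $\mathrm{dom}\,a_i=\{x:\tau(x)=i\}$, and Lemma 3 gives $\mathrm{err}_T=\emptyset$.

## Why "every point reaches tile 1" demands too much

It remains to express that tile $1$ recurs in column $0$. A first attempt is to test that $v^*\cdot a_1$ is total, and so to consider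
$$\top\le\mathrm{err}_T\vee\mathrm{Tot}(v^*\cdot a_1).\tag{6}$$
Over $U\ne\emptyset$ this fails iff $\mathrm{err}_T=\emptyset$ and every point reaches $\mathrm{dom}\,a_1$ by $v$. If it fails, then $T$ has a recurring tiling: take any $u$ in Lemma 4; from each $x_{0,n}$ one reaches $\mathrm{dom}\,a_1$, so $\tau(0,n')=1$ for some $n'\ge n$.

The converse breaks down, and the system $T_b$ shows where. It has a recurring tiling. Suppose (6) failed for $T_b$ over some $U$, and take $u\in U$. The point $h(u)$ reaches $\mathrm{dom}\,a_1$, so for some $r$ we have $v^r(h(u))=h(v^r(u))\in\mathrm{dom}\,a_1$. By Lemma 3(ii), $v^r(u)\in\mathrm{dom}\,a_i$ for some $i$, and then $(i,1)\in H$ by (iii). But no pair of $H$ ends in $1$. So (6) is valid for $T_b$, although $T_b$ has a recurring tiling.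

The reason is that a totality test speaks about all of $U$, and $U$ is closed under $h$; so (6) requires recurrence in every column, not only in column $0$. We need to release the other columns from the requirement, without a name for column $0$. This is what the escape set of Lemma 1 does: the relation $e$ will be a new variable, and it is the refuting valuation that chooses it.

## The equation $\varepsilon_T$

Let $e$ be a further variable and let $\varepsilon_T$ be
$$\varepsilon_T:\qquad0/(v^*\cdot e)\ \le\ \mathrm{err}_T\vee\mathrm{Tot}\big(v^*\cdot(a_1\vee e)\big).$$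
It uses neither $\wedge$ nor $\backslash$, and it is computable from $T$. By Lemma 2(2), the left side is nonempty iff some $u$ does not reach $\mathrm{dom}\,e$. That is condition 1 of Lemma 1 with $E=\mathrm{dom}\,e$. The $\mathrm{Tot}$-term is $\emptyset$ iff condition 2 holds with $A=\mathrm{dom}\,a_1$.

**Proposition 5.** $\varepsilon_T\notin\mathrm{Eq}(\mathrm{RACTA})$ iff $T$ has a recurring tiling.

*Proof.* **Step 1: from a recurring tiling to a refutation.** Let $\tau$ be a recurring tiling. Over $U=\omega\times\omega$ take the standard valuation (5), and let $e$ be the identity on $\{(m,n):m\ge1\}$. Then $\mathrm{err}_T=\emptyset$. The relation $v^*\cdot(a_1\vee e)$ is total: a point $(m,n)$ with $m\ge1$ is in $\mathrm{dom}\,e$, and from $(0,n)$ the function $v$ leads to some $(0,n')$ with $n'\ge n$ and $\tau(0,n')=1$. So the right side of $\varepsilon_T$ is $\emptyset$. On the other hand $v^n(0,0)=(0,n)\notin\mathrm{dom}\,e$ for all $n$, so $(0,0)\notin\mathrm{dom}(v^*\cdot e)$, and $0/(v^*\cdot e)\neq\emptyset$ by Lemma 2(2). Hence $\varepsilon_T$ fails.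

**Step 2: from a refutation to a recurring tiling.** Suppose $\varepsilon_T$ fails under some valuation over $U$; then $U\ne\emptyset$. The right side is $\emptyset$ or $U^2$, and if it were $U^2$, the inclusion would hold. So it is $\emptyset$: we have $\mathrm{err}_T=\emptyset$, and $v^*\cdot(a_1\vee e)$ is total. As the inclusion fails, the left side is nonempty. So by Lemma 2(2) there is $u\notin\mathrm{dom}(v^*\cdot e)$, that is, $v^n(u)\notin\mathrm{dom}\,e$ for all $n$. By Lemma 1, with $A=\mathrm{dom}\,a_1$ and $E=\mathrm{dom}\,e$, we get $v^n(u)\in\mathrm{dom}\,a_1$ for infinitely many $n$. Let $\tau$ be the $T$-tiling of Lemma 4 for this $u$. Since $x_{0,n}=v^n(u)$, we have $\tau(0,n)=1$ for infinitely many $n$. $\square$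

**Example.** For $T=(1,\{(1,1)\},\{(1,1)\})$ the constant tiling is recurring, and $\varepsilon_T$ already fails over a one-point set $U=\{u\}$. Take $h=v=a_1=\{(u,u)\}$ and $e=\emptyset$. Then $\mathrm{err}_T=\emptyset$, the relation $v^*\cdot a_1$ is total, and $0/(v^*\cdot\emptyset)=U^2\neq\emptyset$. For $T_b$, where (6) was valid, Step 1 refutes $\varepsilon_{T_b}$ over $\omega\times\omega$.

By Harel's theorem the set of $T$ with a recurring tiling is $\Sigma^1_1$-complete, so its complement is $\Pi^1_1$-complete. By Proposition 5 the map $T\mapsto\varepsilon_T$ reduces this complement to $\mathrm{Eq}(\mathrm{RACTA})$. So $\mathrm{Eq}(\mathrm{RACTA})$ is $\Pi^1_1$-hard. The algebras in RACTA are the reducts of those in RACTL, so an equation without $\wedge$ is valid in RACTL iff it is valid in RACTA. Hence the same map shows that $\mathrm{Eq}(\mathrm{RACTL})$ is $\Pi^1_1$-hard.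

## Countable refutations and the upper bound

We now show that both theories are $\Pi^1_1$. It suffices to treat $\mathrm{Eq}(\mathrm{RACTL})$, since $\mathrm{Eq}(\mathrm{RACTA})$ is its intersection with the decidable set of equations without $\wedge$. A refutation consists of a set $U$ and relations on it. To express its existence by a quantifier over subsets of $\omega$, we first make $U$ countable, in the manner of the downward Löwenheim–Skolem theorem.

**Lemma 6.** If $s=t$ fails over some $U$, it fails over some nonempty countable $U_0\subseteq U$.

*Proof.* Fix a refuting valuation over $U$, let $q^U$ be the value of a term $q$, and let $(x_0,y_0)$ lie in exactly one of $s^U,t^U$.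

**Step 1: the countable set.** For $x,y\in U$ and subterms of $s,t$ of the displayed forms choose witnesses:

- if $(x,y)\in(q\cdot r)^U$: some $z$ with $(x,z)\in q^U$ and $(z,y)\in r^U$;
- if $(x,y)\in(q^*)^U$: all points of some finite $q^U$-path from $x$ to $y$;
- if $(x,y)\notin(q/r)^U$: some $z$ with $(y,z)\in r^U$ and $(x,z)\notin q^U$;
- if $(x,y)\notin(q\backslash r)^U$: some $z$ with $(z,x)\in q^U$ and $(z,y)\notin r^U$.

The witnesses in the last two cases exist by (1) and (2). Start with $\{x_0,y_0\}$ and, $\omega$ times, add the witnesses for all pairs of points obtained so far. There are finitely many subterms and finitely many witnesses for each pair, so the union $U_0$ of all stages is countable, and it contains the witnesses for each of its pairs.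

**Step 2: values restrict.** Restrict the valuation to $U_0$, that is, give each variable $p$ the value $p^U\cap U_0^2$. We claim that $q^{U_0}=q^U\cap U_0^2$ for every subterm $q$ of $s$ or $t$, by induction on $q$. For variables, $0$ and $1$, and for joins and meets, this is clear.

Let $x,y\in U_0$. If $(x,y)\in(q\cdot r)^{U_0}$, some $z\in U_0$ has $(x,z)\in q^{U_0}\subseteq q^U$ and $(z,y)\in r^{U_0}\subseteq r^U$, so $(x,y)\in(q\cdot r)^U$. If $(x,y)\in(q\cdot r)^U$, the chosen witness $z$ is in $U_0$, so $(x,z)\in q^{U_0}$ and $(z,y)\in r^{U_0}$ by induction, and $(x,y)\in(q\cdot r)^{U_0}$.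

A $q^{U_0}$-path is a $q^U$-path, so $(q^*)^{U_0}\subseteq(q^*)^U$. If $(x,y)\in(q^*)^U$, the chosen $q^U$-path has all its points in $U_0$; by induction it is a $q^{U_0}$-path, so $(x,y)\in(q^*)^{U_0}$.

If $(x,y)\in(q/r)^U$ and $z\in U_0$ has $(y,z)\in r^{U_0}$, then $(y,z)\in r^U$, so $(x,z)\in q^U\cap U_0^2=q^{U_0}$; hence $(x,y)\in(q/r)^{U_0}$. If $(x,y)\notin(q/r)^U$, the chosen witness $z\in U_0$ has $(y,z)\in r^{U_0}$ and $(x,z)\notin q^{U_0}$ by induction; hence $(x,y)\notin(q/r)^{U_0}$.

If $(x,y)\in(q\backslash r)^U$ and $z\in U_0$ has $(z,x)\in q^{U_0}$, then $(z,x)\in q^U$, so $(z,y)\in r^U\cap U_0^2=r^{U_0}$; hence $(x,y)\in(q\backslash r)^{U_0}$. If $(x,y)\notin(q\backslash r)^U$, the chosen $z\in U_0$ has $(z,x)\in q^{U_0}$ and $(z,y)\notin r^{U_0}$; hence $(x,y)\notin(q\backslash r)^{U_0}$.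

As $x_0,y_0\in U_0$, the pair $(x_0,y_0)$ still lies in exactly one of $s^{U_0},t^{U_0}$. $\square$

**The $\Sigma^1_1$ description of invalidity.** By Lemma 6 we may rename the points and take the universe to be a nonempty subset of $\omega$. So $s=t$ is *not* valid in RACTL iff there are a nonempty $U\subseteq\omega$ and a set $F\subseteq\omega^3$ of triples (code of a subterm $q$ of $s$ or $t$, $x$, $y$) such that the sections $F_q=\{(x,y):(q,x,y)\in F\}$ are subsets of $U^2$ and satisfy, for all $x,y\in U$ and all subterms of $s,t$ of the displayed forms, the clauses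

- $(x,y)\notin F_0$; and $(x,y)\in F_1$ iff $x=y$;
- $(x,y)\in F_{q\vee r}$ iff $(x,y)\in F_q$ or $(x,y)\in F_r$; the same for $\wedge$ with "and";
- $(x,y)\in F_{q\cdot r}$ iff there is $z\in U$ with $(x,z)\in F_q$ and $(z,y)\in F_r$;
- $(x,y)\in F_{q^*}$ iff there is a number coding a finite sequence $z_0,\dots,z_n$ of elements of $U$ with $z_0=x$, $z_n=y$ and $(z_i,z_{i+1})\in F_q$ for all $i<n$;
- $(x,y)\in F_{q/r}$ iff for all $z\in U$, $(y,z)\in F_r$ implies $(x,z)\in F_q$;
- $(x,y)\in F_{q\backslash r}$ iff for all $z\in U$, $(z,x)\in F_q$ implies $(z,y)\in F_r$;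

and such that $F_s\neq F_t$. Indeed, the values under a refuting valuation satisfy the clauses. Conversely, if $F$ satisfies them, then by induction $F_q$ is the value of $q$ over $U$ under the valuation $p\mapsto F_p$ of the variables, and $F_s\ne F_t$ says that it refutes $s=t$. All clauses quantify over numbers only, so the condition on $(U,F)$ is arithmetical, uniformly in the code of $s=t$. Hence the complement of $\mathrm{Eq}(\mathrm{RACTL})$ is $\Sigma^1_1$, and $\mathrm{Eq}(\mathrm{RACTL})$ is $\Pi^1_1$.

**Proof of Theorem 1.** Both theories are $\Pi^1_1$-hard by Proposition 5 and $\Pi^1_1$ by the above, so both are $\Pi^1_1$-complete. A $\Pi^1_1$-complete set is not $\Sigma^1_1$, whereas every $\Pi^0_1$ set, and indeed every arithmetical or hyperarithmetical set, is $\Sigma^1_1$. So neither theory is in any of these classes. $\blacksquare$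

## Six variables, one residual, any infinite universe

The equation $\varepsilon_T$ has $k+3$ variables. To bound their number we replace $a_1,a_2,\dots$ by terms in three variables: $g$ sends a point to a place on a finite ladder, $s$ goes one rung down, and $t$ is defined at the bottom only. Then $g\cdot s^i\cdot t$ (with $s^i=s\cdots s$, $i$ factors) is defined at a point iff $g$ sends it to rung $i$. The rungs are themselves points of $U$, so they need a tile; we supply one.

**Step 1: a harmless extra tile.** Given $T=(k,H,V)$, let $T^+$ have the additional tile $k+1$, with $(k+1,k+1)$ added to both $H$ and $V$, and no other pair involving $k+1$. In a $T^+$-tiling, a neighbor of a cell with tile $k+1$ has tile $k+1$; so a tiling that uses $k+1$ at all is constantly $k+1$, and it is not recurring, as $k+1\ne1$. Hence $T$ and $T^+$ have the same recurring tilings.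

**Step 2: the equation.** Let $\varepsilon'_T$ result from $\varepsilon_{T^+}$ by substituting $a_i:=g\cdot s^i\cdot t$ for $1\le i\le k+1$. Its variables are $h,v,e,g,s,t$, its operations are $\vee,\cdot,{}^*,/,0,1$, and it is computable from $T$.

**Step 3: a refutation gives a recurring tiling.** If $\varepsilon'_T$ fails over some $U$, then $\varepsilon_{T^+}$ fails over $U$, with the values of $g\cdot s^i\cdot t$ for the $a_i$. By Proposition 5, $T^+$ has a recurring tiling, and by Step 1 so does $T$.

**Step 4: a recurring tiling gives refutations in all infinite cardinalities.** Let $\tau$ be a recurring $T$-tiling and let $I\neq\emptyset$ be any set. Put $U=(\omega\times\omega\times I)\cup\{y_0,\dots,y_{k+1}\}$ with new and distinct $y_j$, and define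

- $h(m,n,\iota)=(m+1,n,\iota)$, $\ v(m,n,\iota)=(m,n+1,\iota)$, $\ h(y_j)=v(y_j)=y_j$;
- $s=\{(y_j,y_{j-1}):1\le j\le k+1\}$ and $t=\{(y_0,y_0)\}$;
- $g=\{((m,n,\iota),y_{\tau(m,n)}):m,n\in\omega,\ \iota\in I\}\cup\{(y_j,y_{k+1}):0\le j\le k+1\}$;
- $e$ is the identity on $\{(m,n,\iota):m\ge1\}\cup\{y_0,\dots,y_{k+1}\}$.

From $y_l$, the relation $s^i$ leads to $y_{l-i}$ if $l\ge i$ and nowhere otherwise, and $t$ is defined at $y_0$ only; so $y_l\in\mathrm{dom}(s^i\cdot t)$ iff $l=i$. Hence, for $1\le i\le k+1$, $\mathrm{dom}(g\cdot s^i\cdot t)$ consists of the points $(m,n,\iota)$ with $\tau(m,n)=i$, together with all $y_j$ if $i=k+1$. As $\tau$ takes values in $\{1,\dots,k\}$, every point lies in exactly one of these domains.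

We check the conditions of Lemma 3 for $T^+$. The functions $h,v$ are total and commute, and (ii) has just been seen. For (iii), at a point $(m,n,\iota)$ the pairs of tiles that occur are those of the $T$-tiling $\tau$, and at $y_j$ the only pair is $(k+1,k+1)$, which was added to $H$ and $V$. So $\mathrm{err}_{T^+}=\emptyset$.

The relation $v^*\cdot(a_1\vee e)$ is total: the $y_j$ and the points with $m\ge1$ are in $\mathrm{dom}\,e$, and $(0,n,\iota)$ reaches some $(0,n',\iota)$ with $n'\geq n$ and $\tau(0,n')=1$. Finally $v^n(0,0,\iota)=(0,n,\iota)\notin\mathrm{dom}\,e$, so $(0,0,\iota)\notin\mathrm{dom}(v^*\cdot e)$. As in Proposition 5, the right side of $\varepsilon'_T$ is $\emptyset$, the left side is not, and $\varepsilon'_T$ fails over $U$.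

For an infinite cardinal $\kappa$, taking $|I|=\kappa$ gives $|U|=\kappa$. Whether an equation is valid over a set depends only on the cardinality of the set. So, with Step 3, for every infinite set $U$:
$$\varepsilon'_T\text{ fails over }U\iff T\text{ has a recurring tiling}\iff\varepsilon'_T\text{ fails over some set.}$$
With Harel's theorem, this proves (A) for $/$, and the hardness in (B).

**Step 5: the other residual.** The map $R\mapsto R^{-1}$ is a bijection of $P(U^2)$. It preserves $\vee,{}^*,0,1$ and reverses products: $(R\cdot S)^{-1}=S^{-1}\cdot R^{-1}$. Moreover $(R/S)^{-1}=S^{-1}\backslash R^{-1}$, because by (2)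
$$(y,x)\in S^{-1}\backslash R^{-1}\iff\forall z\,\big((z,y)\in S^{-1}\Rightarrow(z,x)\in R^{-1}\big)\iff\forall z\,\big((y,z)\in S\Rightarrow(x,z)\in R\big),$$
which by (1) is $(x,y)\in R/S$. Let the mirror image of a term over $\vee,\cdot,{}^*,/,0,1$ be obtained by reversing all products and replacing each $p/q$ by $q\backslash p$, recursively. By induction, if each variable is given the inverse of its value, the mirror image takes the inverse of the value of the original term. So an equation is valid over $U$ iff its mirror image is. The mirror images of the $\varepsilon'_T$ give (A) for $\backslash$, and the hardness in (B) for that fragment too.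

**Step 6: membership in (B).** For countably infinite $U$ we may take $U=\omega$. The description of invalidity in the previous section, with the universe fixed to be $\omega$, is $\Sigma^1_1$; Lemma 6 is not needed. So the theory is $\Pi^1_1$, and with the hardness it is $\Pi^1_1$-complete. This proves (A) and (B). $\square$

## Without the star: one marked corner and a Turing machine

For (C) and (D) there is no recurrence to express; it is enough to require that the corner carries tile $1$. For a tile system $T$ let $\delta_T$ be the star-free equation
$$\delta_T:\qquad a_1\le\mathrm{err}_T.$$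
Since $\mathrm{err}_T\in\{\emptyset,U^2\}$, it fails over $U\ne\emptyset$ iff $\mathrm{err}_T=\emptyset$ and $a_1\ne\emptyset$.

**Lemma 7.**

1. If $\delta_T$ fails over some $U$, there is a $T$-tiling $\tau$ with $\tau(0,0)=1$. If moreover $U$ is finite, $\tau$ can be chosen such that for some $N$ and some $L\ge1$, $\tau(m,n+L)=\tau(m,n)$ for all $m$ and all $n\ge N$.
2. If there is a $T$-tiling with $\tau(0,0)=1$, then $\delta_T$ fails over $\omega\times\omega$.
3. If there is a $T$-tiling $\tau$ with $\tau(0,0)=1$ and, for some $N\ge1$, $\tau(m,n)=\tau(\min(m,N),\min(n,N))$ for all $m,n$, then $\delta_T$ fails over the finite set $\{0,\dots,N\}^2$.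

*Proof.* Part 1: apply Lemma 4 with $u\in\mathrm{dom}\,a_1$; as $x_{0,0}=u$, we get $\tau(0,0)=1$. If $U$ is finite, there are only finitely many functions $U\to U$, so two powers of $v$ coincide: $v^{N+L}=v^N$ with $L\ge1$. Then $x_{m,n+L}=v^{n+L}(h^m(u))=v^n(h^m(u))=x_{m,n}$ for all $m$ and all $n\ge N$, and $\tau(m,n)$ depends only on $x_{m,n}$.

Part 2: under the standard valuation (5), $\mathrm{err}_T=\emptyset$, and $((0,0),(0,0))\in a_1$.

Part 3: put $h(m,n)=(\min(m+1,N),n)$, $v(m,n)=(m,\min(n+1,N))$ and $a_i=\{(x,x):\tau(x)=i\}$ on $\{0,\dots,N\}^2$. The functions commute, as they act on different coordinates. For $m,n\le N$ the hypothesis gives $\tau(h(m,n))=\tau(\min(m+1,N),n)=\tau(m+1,n)$ and likewise $\tau(v(m,n))=\tau(m,n+1)$. So condition (iii) of Lemma 3 holds because $\tau$ is a tiling, and (i), (ii) are clear. Hence $\mathrm{err}_T=\emptyset$, and $a_1\neq\emptyset$ because $\tau(0,0)=1$. $\square$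

**The tile system $T_M$.** Let $M$ be a deterministic Turing machine with state set $Q$, tape alphabet $\Gamma$ and blank $B$, with a one-way infinite tape with cells $0,1,2,\dots$, started at cell $0$ on the empty tape, never moving left of cell $0$, and with non-halting initial state $q_0$. Halting configurations are repeated forever. Let $\Delta=\Gamma\cup(Q\times\Gamma)$. The configuration at time $n$ is the map $c^n:\omega\to\Delta$ whose entry at a cell is the symbol there, paired with the state at the cell where the head is. We put $c^n_{-1}=\#$, a new symbol. There is a local rule $f:(\Delta\cup\{\#\})\times\Delta\times\Delta\to\Delta$ with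
$$c^{n+1}_m=f(c^n_{m-1},c^n_m,c^n_{m+1})\qquad\text{for all }m,n\ge0.\tag{7}$$
Explicitly, $f(a,b,c)$ is given by the first applicable case. If $b=(q,x)$ with $q$ halting, it is $b$. If $b=(q,x)$ with $q$ non-halting, and $M$ in state $q$ reading $x$ writes $x'$ and enters $q'$, it is $(q',x')$ if the head stays and $x'$ if it moves. If $b\in\Gamma$ and $a=(q,x)$ with $q$ non-halting, where $M$ moves right and enters $q'$, it is $(q',b)$. If $b\in\Gamma$ and $c=(q,x)$ with $q$ non-halting, where $M$ moves left and enters $q'$, it is $(q',b)$. In all other cases it is $b$. A configuration has one head, and $M$ never moves left of cell $0$, so (7) holds.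

The tiles of $T_M$ are

- *ordinary* tiles: all triples $(a,b,c)\in(\Delta\cup\{\#\})\times\Delta\times\Delta$;
- three *initial* tiles $1,2,3$, which carry the triples $(\#,(q_0,B),B)$, $((q_0,B),B,B)$, $(B,B,B)$.

An initial tile is different from the ordinary tile with the same triple. $H$ consists of $(1,2),(2,3),(3,3)$ and all pairs of ordinary tiles of the form $((a,b,c),(b,c,d))$. $V$ consists of all pairs of a tile (initial or ordinary) with triple $(a,b,c)$ and an ordinary tile $(a',b',c')$ such that $b'=f(a,b,c)$ and $a'=\#\Leftrightarrow a=\#$.

**Lemma 8.** $T_M$ has exactly one tiling with $\tau(0,0)=1$: row $0$ is $1,2,3,3,\dots$, and for $n\ge1$, $\tau(m,n)$ is the ordinary tile $(c^n_{m-1},c^n_m,c^n_{m+1})$.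

*Proof.* **Step 1: this is a tiling.** Row $0$ respects $H$, and its tiles carry the triples $(c^0_{m-1},c^0_m,c^0_{m+1})$, since $c^0_0=(q_0,B)$ and $c^0_m=B$ for $m\ge1$. Rows $n\ge1$ respect $H$ because neighboring triples overlap. From row $n$ to row $n+1$, the condition on the middle entry is (7), and the condition on $\#$ holds because in each row the left entry is $\#$ exactly for $m=0$.

**Step 2: uniqueness.** If $\tau(0,0)=1$, then $H$ forces row $0$ to be $1,2,3,3,\dots$. Suppose row $n$ carries the triples of $c^n$. By $V$, row $n+1$ consists of ordinary tiles, with middle entries $f(c^n_{m-1},c^n_m,c^n_{m+1})=c^{n+1}_m$. By $H$, the right entry at $m$ is the middle entry at $m+1$, and the left entry at $m+1$ is the middle entry at $m$. The left entry at $m=0$ is $\#$ by $V$, because the left entry below it is $\#$. So row $n+1$ is as stated. $\square$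

**Proof of (C).** *Membership.* Translate each star-free term $q$ into a first-order formula $\varphi_q(x,y)$ with equality, with one binary predicate for each variable. The constant $0$ becomes falsity, $1$ becomes $x=y$, $\vee$ and $\wedge$ become the connectives, and
$$\varphi_{q\cdot r}(x,y)=\exists z\,(\varphi_q(x,z)\wedge\varphi_r(z,y)),\qquad\varphi_{q/r}(x,y)=\forall z\,(\varphi_r(y,z)\to\varphi_q(x,z)),$$
$$\varphi_{q\backslash r}(x,y)=\forall z\,(\varphi_q(z,x)\to\varphi_r(z,y)).$$
Then $s=t$ is valid over all $U\neq\emptyset$, hence over all $U$, iff the sentence $\forall x\forall y\,(\varphi_s\leftrightarrow\varphi_t)$ is logically valid. By Gödel's completeness theorem the set of valid sentences is $\Sigma^0_1$, so the theory is $\Sigma^0_1$, with or without $\wedge$.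

*Hardness.* Let $T$ be $T_M$ with all tiles that mention a halting state removed. The tiles $1,2,3$ remain, since $q_0$ is not halting. A $T$-tiling with $\tau(0,0)=1$ is a $T_M$-tiling, so it is the one of Lemma 8, and this tiling avoids the removed tiles iff no $c^n$ contains a halting state. So $T$ has a tiling with $\tau(0,0)=1$ iff $M$ does not halt. By Lemma 7(1) and (2), $\delta_T$ fails over some $U$ iff $M$ does not halt, that is, $\delta_T$ is valid iff $M$ halts. Since the halting problem is $\Sigma^0_1$-complete and $\delta_T$ contains neither $^*$ nor $\wedge$, this gives $\Sigma^0_1$-hardness in both languages. $\square$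

## Finite universes: runs that never repeat a configuration

**Proof of (D).** **Step 1: membership.** Over a finite $U$ all operations can be computed, and there are finitely many valuations of the variables of a given equation. So one can search through all finite $U=\{0,\dots,n-1\}$ and all valuations for a refutation. Non-validity over finite sets is $\Sigma^0_1$, and validity is $\Pi^0_1$, in each of the four languages.

**Step 2: machines with a counter.** A tiling read off from a finite $U$ is periodic in the vertical direction, by Lemma 7(1). We want this to force halting, so a non-halting run must not be periodic. Given a machine $M_0$ as above, we construct effectively a machine $M$ that halts iff $M_0$ does and whose configurations never repeat in a non-halting run. In its first step $M$ flags cell $0$, so that it can recognize it. Its cells have further tracks, which hold the simulated tape symbol of $M_0$, a marker for the simulated head position, and a counter mark; a cell with blank symbol and empty further tracks counts as the blank of $M$. The simulated state is kept in the state of $M$. After each simulated step,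 $M$ returns to cell $0$, moves right to the first cell without a counter mark, puts a mark there, returns to cell $0$, and moves right to the simulated head position for the next step. It halts when the simulated machine halts. It never moves left of cell $0$, and its initial state is not halting.

Each simulated step takes finitely many steps of $M$, and no mark is ever removed. So in a non-halting run the number of counter marks grows beyond every bound. If a configuration occurred at two times of such a run, then, as $M$ is deterministic, the run would be periodic from the first of these times on, and the number of marks would be bounded, a contradiction.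

Now let $T=T_M$ for the new $M$, with tiles that mention halting states included.

**Step 3: if $M$ halts, $\delta_T$ fails over a finite set.** Let $M$ halt at time $d$, so $c^n=c^d$ for $n\ge d$. The head moves at most one cell per step and is at cell $0$ at time $0$, so it is never beyond cell $d$; hence $c^n_m=B$ for all $m>d$ and all $n$. Let $\tau$ be the tiling of Lemma 8 and let $N>d+3$. For $m\ge N$ we have $m-1>d$, so the triple at $(m,n)$ is $(B,B,B)$: $\tau(m,n)$ is tile $3$ if $n=0$, and the ordinary tile $(B,B,B)$ if $n\ge1$. So $\tau(m,n)=\tau(\min(m,N),n)$ for all $m,n$. For $n\ge N$, rows $n$ and $N$ both consist of ordinary tiles and carry the triples of $c^n=c^N$, so $\tau(m,n)=\tau(m,\min(n,N))$ for all $m,n$. Together these give the hypothesis of Lemma 7(3), and $\delta_T$ fails over $\{0,\dots,N\}^2$.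

**Step 4: if $\delta_T$ fails over a finite set, $M$ halts.** Lemma 7(1) gives a $T_M$-tiling with $\tau(0,0)=1$ and numbers $N$, $L\ge1$ with $\tau(m,n+L)=\tau(m,n)$ for all $m$ and all $n\ge N$. By Lemma 8 this is the tiling of the run of $M$. Comparing middle entries at some $n\ge\max(N,1)$, we get $c^{n+L}=c^n$. So a configuration repeats, and by Step 2 the run is not a non-halting one.

By Steps 3 and 4, $\delta_T$ is valid over all finite $U$ iff $M$ does not halt, that is, iff $M_0$ does not halt. As non-halting is $\Pi^0_1$-complete and $\delta_T$ contains neither $^*$ nor $\wedge$, the theory over finite sets is $\Pi^0_1$-hard in all four languages. With Step 1 it is $\Pi^0_1$-complete in each of them. This completes the proof of Theorem 2. $\blacksquare$
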